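\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Orthogonal signals are optimal for the incoherent channel\\ with spherically symmetric convex noise}


\begin{abstract}
One of $M\le n$ signals $s_j\in\mathbb C^n$ of prescribed energies is sent through a channel that multiplies it by a uniformly distributed unknown phase and adds noise with density $\varphi(\|\nu\|^2)$, where $\varphi$ is nonincreasing and convex. We prove that mutually orthogonal signals maximize the probability of a correct decision, for every choice of priors and energies. For $M=n$ equiprobable signals of unit energy this is Conjecture~5 of \cite{thesis}. The proof rests on an inequality for the uniform measure on the complex unit sphere: among all systems of $M\le n$ unit vectors, orthonormal systems minimize the measure of $\{u:|\langle u,s_j\rangle|\le\tau_j\ \forall j\}$, for all thresholds $\tau_j$. In the equiprobable, unit energy case we also give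 the optimal value and determine all optimal signal sets.
\end{abstract}

\section{The problem and the results}

\subsection{The channel}

Let $n\ge2$ and let $\mathbb C^n$ carry the Hermitian inner product $\langle r,s\rangle$, linear in $r$, with norm $\|\cdot\|$. A \emph{signal set} consists of vectors $s_1,\dots,s_M\in\mathbb C^n$; signal $s_j$ has energy $E_j=\|s_j\|^2$ and is sent with prior probability $p_j$. When $s_i$ is sent, the receiver observes
\[
r=s_ie^{i\theta}+\nu .
\]
The phase $\theta$ is uniformly distributed on $(-\pi,\pi]$ and unknown to the receiver; the transmitted signal, the phase $\theta$ and the noise $\nu$ are mutually independent. Throughout, $\nu$ has a probability density $\varphi(\|\nu\|^2)$ on $\mathbb C^n\cong\mathbb R^{2n}$, where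
\[
\varphi:[0,\infty)\to[0,\infty)\quad\text{is nonincreasing and convex.}
\]
Such a density is called \emph{spherically symmetric and convex upward}. White Gaussian noise, $\varphi(u)=c\,e^{-u/(2\sigma_0^2)}$, is an example.

Let $L_j$ be the density of $r$ given that $s_j$ is sent. A decision rule assigns an index to each $r$, and the probability of a correct decision is largest if the rule picks an index $j$ for which $p_jL_j(r)$ is maximal. This largest value is
\begin{equation}\label{eq:Pc}
P_c=\int_{\mathbb C^n}\max_j\,p_jL_j(r)\,dr .
\end{equation}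
The problem is to choose the signals so that $P_c$ is as large as possible. A signal set is called \emph{optimal} if it maximizes $P_c$ among all signal sets with the same priors and energies.

Because of the random phase, $L_j$ does not change when $s_j$ is multiplied by a unit scalar. So with equal energies what one chooses is a set of complex lines, and one expects that they should be spread out. If two lines coincide, their signals cannot be told apart at all. If $M\le n$, all lines can be made mutually orthogonal, so all pairs are as far apart as possible simultaneously, and this is the natural guess. It is not an obvious one, since $P_c$ depends on the joint position of all $M$ lines. Conjecture~5 of \cite{thesis} states that the guess is right for $M=n$, $p_j=1/n$, $E_j=1$: \emph{the orthogonal signals $(1,0,\dots,0),\dots,(0,\dots,0,1)$ are optimal for any spherically symmetric, convex upward noise density when the signals are constrained to be equiprobable and equienergy.} We prove this, in the following stronger form.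

\begin{theorem}\label{thm:B}
Let $2\le M\le n$. Fix priors $p_j\ge0$ with $\sum p_j=1$ and energies $E_j\ge0$. Among all signal sets with $\|s_j\|^2=E_j$, used with the priors $p_j$, mutually orthogonal signals maximize $P_c$.
\end{theorem}

The geometric content is a statement about the unit sphere $S$ of $\mathbb C^n$ with its uniform probability measure $\sigma$.

\begin{theorem}\label{thm:A}
Let $n\ge2$, $2\le M\le n$, let $s_1,\dots,s_M\in\mathbb C^n$ be unit vectors, let $o_1,\dots,o_M$ be orthonormal, and let $\tau_1,\dots,\tau_M\ge0$. Then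
\[
\sigma\{u:|\langle u,s_j\rangle|\le\tau_j\ \forall j\}\ \ge\ \sigma\{u:|\langle u,o_j\rangle|\le\tau_j\ \forall j\}.
\]
\end{theorem}

For equiprobable signals of unit energy one can also determine all optimal signal sets. Put
\[
R=\sup\{\sqrt u:\varphi(u)>0\}\in(0,\infty].
\]

\begin{theorem}\label{thm:C}
Let $2\le M\le n$, $p_j=1/M$ and $\|s_j\|=1$.
\begin{enumerate}
\item[(a)] If $R\ge1/\sqrt2$, a signal set is optimal if and only if it is orthonormal.
\item[(b)] If $R<1/\sqrt2$, a signal set is optimal if and only if $|\langle s_i,s_j\rangle|\le1-2R^2$ for all $i\ne j$, and the optimal value is $P_c=1$.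
\end{enumerate}
\end{theorem}

The threshold has a simple meaning. Given $s_j$, the received vector lies within distance $R$ of the circle $\{s_je^{i\theta}\}$. Two such circles for orthogonal unit signals are at distance $\sqrt2$. So if $2R<\sqrt2$, these regions do not meet for orthogonal signals and there is room to spare. The optimal value in case (a) is given in Proposition~\ref{prop:value}.

\begin{corollary}\label{cor:unique}
For white Gaussian noise, and for any noise as above with unbounded support, the orthogonal signals are the unique optimal set of $M=n$ equiprobable signals of unit energy, up to a unitary map of $\mathbb C^n$.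
\end{corollary}

\begin{proof}
Here $R=\infty$, so Theorem~\ref{thm:C}(a) applies, and any two orthonormal bases are related by a unitary map.
\end{proof}

\subsection{Plan}
Section~\ref{sec:caps} deduces Theorem~\ref{thm:B} from Theorem~\ref{thm:A}; this is the only use of the convexity of $\varphi$ in the proof of optimality. Section~\ref{sec:rot} rotates one signal and computes the resulting derivative, which for two signals gives the sign at once. Section~\ref{sec:conv} treats the general case, with Anderson's theorem for symmetric convex sets in place of the explicit computation. Section~\ref{sec:A} makes the signals orthogonal one at a time and passes from $\mathbb C^n$ to the sphere. Section~\ref{sec:class} proves Theorem~\ref{thm:C}.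

\section{From decisions to caps}\label{sec:caps}

Let $A_n$ be the surface area of $S$. We write $r=\rho u$ with $\rho\ge0$, $u\in S$, so that $dr=A_n\rho^{2n-1}\,d\rho\,d\sigma(u)$.

\subsection{The law of the correlations}
If $r$ has density $\pi^{-n}e^{-\|r\|^2}$, then $|r_1|^2,\dots,|r_n|^2$ are independent exponential variables with the same law, and $u=r/\|r\|$ has law $\sigma$. Independent identically distributed exponentials divided by their sum are uniform on the simplex, so $(|u_1|^2,\dots,|u_n|^2)$ is uniform on $\{x_i\ge0,\ \sum x_i=1\}$ under $\sigma$. For $kx<1$ the part of the simplex where $x_1,\dots,x_k>x$ is, up to its boundary, a translate of the simplex scaled by $1-kx$; for $kx\ge1$ it is empty. Hence, for $x\ge0$ and $1\le k\le n$,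
\begin{equation}\label{eq:simplex}
\sigma\{|u_1|^2>x,\dots,|u_k|^2>x\}=(1-kx)_+^{\,n-1}.
\end{equation}
In particular, for a unit vector $s$ the variable $|\langle u,s\rangle|$ has no atoms: by unitary invariance it has the law of $|u_1|$, and $(1-x)_+^{\,n-1}$ is continuous in $x\ge0$ with value $1$ at $x=0$, because $n\ge2$.

\subsection{Likelihoods increase with correlation}
Write $s_j=\sqrt{E_j}\,\hat s_j$ with $\|\hat s_j\|=1$; if $E_j=0$, any unit vector may serve as $\hat s_j$. Since
\[
\|r-s_je^{i\theta}\|^2=\rho^2+E_j-2\rho\sqrt{E_j}\,|\langle u,\hat s_j\rangle|\cos(\alpha-\theta)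
\]
with $\alpha$ the argument of $\langle u,\hat s_j\rangle$, averaging over the uniform phase gives
\begin{equation}\label{eq:gj}
L_j(r)=g_j(\rho,|\langle u,\hat s_j\rangle|),\qquad g_j(\rho,t)=\mathbb E\,\varphi\big(\rho^2+E_j-2\rho\sqrt{E_j}\,t\cos\Theta\big),
\end{equation}
where $\Theta$ is uniform on the circle. So, apart from $\rho$, the receiver uses only the correlations $|\langle u,\hat s_j\rangle|$. One would like a large correlation with $s_j$ to speak for $s_j$. This is what convexity provides.

\begin{lemma}\label{lem:mono}
For each $\rho\ge0$ the function $g_j(\rho,\cdot)$ is finite, nondecreasing and convex on $[0,1]$.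
\end{lemma}

\begin{proof}
Finiteness is clear, since $0\le\varphi\le\varphi(0)$. Put $a=\rho^2+E_j$ and $b=2\rho\sqrt{E_j}\,t$, so $b\le a$ because $t\le1$. Since $\cos\Theta$ and $-\cos\Theta$ have the same law,
\begin{equation}\label{eq:psi}
g_j(\rho,t)=\tfrac12\,\mathbb E\,\psi(b|\cos\Theta|),\qquad \psi(\beta)=\varphi(a-\beta)+\varphi(a+\beta),\quad |\beta|\le a .
\end{equation}
The function $\psi$ is even and convex on $[-a,a]$. If $0\le\beta\le\beta'\le a$, then $\beta$ is a convex combination of $\beta'$ and $-\beta'$, so $\psi(\beta)\le\psi(\beta')$. Thus $\psi$ is nondecreasing and convex on $[0,a]$. Since $b$ is a nonnegative multiple of $t$, the claim follows from \eqref{eq:psi}.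
\end{proof}

\begin{remark}
For nonincreasing $\varphi$ that is not convex the monotonicity can fail. Let $\nu$ be uniform on the ball of radius $R>1$, so $\varphi=c\,\mathbf 1_{[0,R^2)}$, let $E_j=1$ and $R-1<\rho<\sqrt{R^2-1}$. Then $g_j(\rho,0)=c$, since $\rho^2+1<R^2$. But $g_j(\rho,t)<c$ for $t$ near $1$, since $(\rho+1)^2>R^2$.
\end{remark}

\subsection{Theorem~\ref{thm:A} implies Theorem~\ref{thm:B}}

\begin{proof}[Proof of Theorem~\ref{thm:B}, given Theorem~\ref{thm:A}]
We write the maximum in \eqref{eq:Pc} as $\int_0^\infty\mathbf 1\{\max_jp_jL_j>h\}\,dh$ and use polar coordinates. By \eqref{eq:gj},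
\[
P_c=A_n\int_0^\infty\rho^{2n-1}\int_0^\infty\Big(1-\sigma\{u:\ p_jg_j(\rho,|\langle u,\hat s_j\rangle|)\le h\ \ \forall j\}\Big)\,dh\,d\rho .
\]
Fix $\rho$ and $h$. By Lemma~\ref{lem:mono}, the set $\{t\in[0,1]:p_jg_j(\rho,t)\le h\}$ is empty or an interval $[0,\tau_j]$ or $[0,\tau_j)$, and it does not depend on the directions $\hat s_1,\dots,\hat s_M$. If it is empty for some $j$, the $\sigma$-measure above is $0$ for every choice of directions. Otherwise, since correlations have no atoms, it equals $\sigma\{|\langle u,\hat s_j\rangle|\le\tau_j\ \forall j\}$, and by Theorem~\ref{thm:A} it is smallest when the $\hat s_j$ are orthonormal. So the integrand is largest for orthonormal $\hat s_j$, at every $(\rho,h)$.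

If the signals $s_j$ are mutually orthogonal, the $\hat s_j$ can be taken orthonormal: those with $E_j>0$ are orthonormal already, and since $M\le n$ the others, which are arbitrary, can be chosen to complete the orthonormal system. Hence mutually orthogonal signals maximize $P_c$.
\end{proof}

The argument uses the hypotheses on $\varphi$ only through the monotonicity of $g_j(\rho,\cdot)$. Theorem~\ref{thm:B} therefore holds for every spherically symmetric noise density for which this monotonicity holds for almost every $\rho$.

\subsection{What is easy in Theorem~\ref{thm:A}}\label{ss:easy}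
Taking complements, Theorem~\ref{thm:A} says that the union of the ``caps'' $\{|\langle u,s_j\rangle|>\tau_j\}$, whose individual measures are fixed, is largest for orthonormal vectors. If the caps of the orthonormal system are disjoint, this is just the union bound. This already settles $n=M=2$. Let $\tau_1,\tau_2\le1$, as we may. Since $|u_1|^2+|u_2|^2=1$, the caps $\{|u_1|>\tau_1\}$, $\{|u_2|>\tau_2\}$ are disjoint if $\tau_1^2+\tau_2^2\ge1$ and cover $S$ otherwise. So the right side in Theorem~\ref{thm:A} is $(\tau_1^2+\tau_2^2-1)_+$, and by \eqref{eq:simplex} and the union bound the left side is at least this.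

For $n\ge3$ the union bound no longer decides. If $\tau_1=\tau_2<1/\sqrt2$, then $(1,1,0,\dots,0)/\sqrt2$ lies in both of the caps $\{|u_1|>\tau_1\}$, $\{|u_2|>\tau_2\}$ and $(0,0,1,0,\dots,0)$ in neither. One has to compare overlaps, and for this we move the caps.

\section{Rotating one signal}\label{sec:rot}

Let $e,v\in\mathbb C^n$ be orthonormal. We replace $s_1$ by the rotating vector
\[
s^{(\lambda)}=\sqrt{1-\lambda^2}\,e+\lambda v,\qquad 0\le\lambda\le1,
\]
and keep the other signals fixed and orthogonal to $e$. We want to show that the measure of the set where all correlations are small does not decrease as $\lambda$ grows. Instead of $\sigma$ we use measures $f(\|r\|^2)\,dr$ on $\mathbb C^n$ with arbitrary radial weights. They can be handled by calculus in linear coordinates. Since all weights are available, we can localize to the sphere in the end; this is needed because the thresholds in the proof of Theorem~\ref{thm:B} depend on the radius.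

\subsection{The derivative as a boundary integral}
Write $r=ze+w$ with $w\in e^\perp$, and $w=yv+w'$ with $w'\perp e,v$ (there is no $w'$ if $n=2$). Let $C\subset e^\perp$ be a closed set, to be thought of as $\{w:|\langle w,s_j\rangle|\le\tau_j,\ j\ge2\}$. Let $\tau>0$, let $f:\mathbb R\to[0,\infty)$ be $C^1$ with compact support, and put
\begin{equation}\label{eq:G}
G(\lambda)=\int_{\mathbb C^n}f(\|r\|^2)\,\mathbf 1\{|\langle r,s^{(\lambda)}\rangle|\le\tau\}\,\mathbf 1\{w\in C\}\,dr,\qquad 0\le\lambda\le1 .
\end{equation}
Here $\langle r,s^{(\lambda)}\rangle=\sqrt{1-\lambda^2}\,z+\lambda y$. The domain of integration moves with $\lambda$. To freeze it we take the correlation itself as a coordinate. Put $D=1-\lambda^2$ and, for $\lambda<1$, replace $z$ by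
\[
x=\sqrt D\,z+\lambda y\in\mathbb C\cong\mathbb R^2,\qquad dz=D^{-1}dx .
\]
We treat $x,y$ as vectors in $\mathbb R^2$. Since $|z|^2=|x-\lambda y|^2/D$, we get
\begin{equation}\label{eq:G2}
G(\lambda)=\int_{|x|\le\tau}\int_CD^{-1}f(q)\,dw\,dx,\qquad q=q_0+\|w'\|^2,\quad q_0=\frac{|x|^2+|y|^2-2\lambda\,x\cdot y}{D},
\end{equation}
and completing squares in two ways,
\begin{equation}\label{eq:squares}
q=|y|^2+\frac{|x-\lambda y|^2}{D}+\|w'\|^2=|x|^2+\frac{|y-\lambda x|^2}{D}+\|w'\|^2 .
\end{equation}
Now the domain is fixed and the weight moves. The $\lambda$-derivative of the weight turns out to be a divergence. For $f(u)=e^{-u}$ one can see why: $\pi^{-2}D^{-1}e^{-q_0}$ is the density of a Gaussian pair $(x,y)$ with characteristic function $\exp(-\frac14(|\xi|^2+|\eta|^2+2\lambda\,\xi\cdot\eta))$. Its $\lambda$-derivative brings down the factor $-\frac12\xi\cdot\eta$, and this is the operator $\frac12\nabla_x\cdot\nabla_y$ on the density. For general $f$ the factor $\frac12$ becomes an integration. Put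
\[
F(u)=\tfrac12\int_u^\infty f(v)\,dv .
\]
This function is $C^2$, nonnegative and nonincreasing, vanishes for large $u$, and $F'=-\frac12f$.

\begin{lemma}\label{lem:identity}
For $|\lambda|<1$, $\quad\partial_\lambda\big[D^{-1}f(q)\big]=\nabla_x\cdot\nabla_y\big[D^{-1}F(q)\big].$
\end{lemma}

\begin{proof}
Since $\partial_\lambda D=-2\lambda$,
\[
\partial_\lambda q=\tfrac2D(\lambda q_0-x\cdot y),\qquad \nabla_xq=\tfrac2D(x-\lambda y),\qquad \nabla_yq=\tfrac2D(y-\lambda x),\qquad \nabla_x\cdot\nabla_yq=-\tfrac{4\lambda}D ,
\]
the last because $x$ has two real coordinates. Using $|x|^2+|y|^2=Dq_0+2\lambda\,x\cdot y$,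
\[
(x-\lambda y)\cdot(y-\lambda x)=(1+\lambda^2)\,x\cdot y-\lambda(|x|^2+|y|^2)=D(x\cdot y-\lambda q_0).
\]
Hence
\begin{align*}
\nabla_x\cdot\nabla_yF(q)&=F''(q)\,\nabla_xq\cdot\nabla_yq+F'(q)\,\nabla_x\cdot\nabla_yq\\
&=-\tfrac12f'(q)\,\tfrac4D(x\cdot y-\lambda q_0)+\tfrac{2\lambda}Df(q)=f'(q)\,\partial_\lambda q+\tfrac{2\lambda}Df(q).
\end{align*}
Multiplication by $D^{-1}$ gives $D^{-1}f'(q)\,\partial_\lambda q+2\lambda D^{-2}f(q)=\partial_\lambda[D^{-1}f(q)]$.
\end{proof}

\begin{lemma}\label{lem:deriv}
$G$ is continuous on $[0,1]$ and differentiable on $[0,1)$ (from the right at $0$), with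
\begin{equation}\label{eq:Gprime}
G'(\lambda)=D^{-1}\int_{|x|=\tau}\Big[\int_C\omega\cdot\nabla_yF(q)\,dw\Big]d\ell(x),\qquad \omega=x/\tau ,
\end{equation}
where $\ell$ is arc length.
\end{lemma}

\begin{proof}
Continuity follows from \eqref{eq:G} by dominated convergence, because $\{r:|\sqrt{1-\lambda^2}\,z+\lambda y|=\tau\}$ is a null set for each $\lambda\in[0,1]$. Let $f(u)=0$ for $u>L$. By \eqref{eq:squares} the integrand in \eqref{eq:G2} vanishes unless $|x|\le\tau$ and $|y|^2+\|w'\|^2\le L$, a bounded set independent of $\lambda$. On it $\partial_\lambda[D^{-1}f(q)]$ is bounded uniformly for $\lambda$ in compact subsets of $[0,1)$, so we may differentiate under the integral. Insert Lemma~\ref{lem:identity}. For fixed $w\in C$, the divergence theorem in $x$ on the disc $|x|\le\tau$, with outer normal $\omega$, and Fubini's theorem give \eqref{eq:Gprime}.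
\end{proof}

\subsection{Two signals}\label{ss:two}
For $M=2$ the sign of $G'$ can be read off by hand. Let $v=s_2$, so that $C=\{w:|y|\le\tau_2\}$ with $w'$ free, and write $\tau=\tau_1$; let $\tau_2>0$. For fixed $x=\tau_1\omega$ and $w'$ we apply the divergence theorem a second time, now in $y$ on the disc $|y|\le\tau_2$:
\[
\int_{|y|\le\tau_2}\omega\cdot\nabla_yF(q)\,dy=\int_{|y|=\tau_2}(\omega\cdot\eta)\,F(q)\,d\ell(y),\qquad \eta=y/\tau_2 .
\]
On the product of the two circles $q$ depends only on $w'$ and the angle $\gamma$ between $x$ and $y$: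
\[
q=A-B\cos\gamma,\qquad A=\frac{\tau_1^2+\tau_2^2}D+\|w'\|^2,\quad B=\frac{2\lambda\tau_1\tau_2}{D}\ge0 .
\]
Pairing $\gamma$ with $\gamma+\pi$, we obtain
\[
G'(\lambda)=\frac{2\pi\tau_1\tau_2}{D}\int\Big(\int_{-\pi/2}^{\pi/2}\cos\gamma\,\big[F(A-B\cos\gamma)-F(A+B\cos\gamma)\big]\,d\gamma\Big)\,dw'\ \ge\ 0 ,
\]
because $F$ is nonincreasing. (If $n=2$, there is no integral over $w'$.) So the weighted measure of $\{|\langle r,s^{(\lambda)}\rangle|\le\tau_1,\ |\langle r,s_2\rangle|\le\tau_2\}$ is nondecreasing in the correlation $\lambda$ of the two signals, and is smallest when they are orthogonal. Note that $f$ need not be monotone: $f\ge0$ suffices.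

For more signals, $C$ is an intersection of several sets $\{w\in e^\perp:|\langle w,s_j\rangle|\le\tau_j\}$, and on its boundary $q$ no longer depends on just one angle and $w'$. The second integration by parts has to be replaced by an argument that uses only the shape of $C$.

\section{Sliding over a symmetric convex set}\label{sec:conv}

By \eqref{eq:squares}, for $x=\tau\omega$ we have $q=\tau^2+|y-\lambda\tau\omega|^2/D+\|w'\|^2$. So, up to sign, the inner integral in \eqref{eq:Gprime} is the rate at which the integral over $C$ of a bump centered at $\lambda\tau\,\omega v$ changes when the center moves in the direction $\omega v$. For a symmetric convex $C$ this integral cannot increase as the center moves away from the origin. This is Anderson's theorem; we include the proof of the case we need. Recall the Brunn--Minkowski inequality: for nonempty bounded convex sets $X,Y\subset\mathbb R^N$ and $0\le\mu\le1$,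
\[
\operatorname{vol}(\mu X+(1-\mu)Y)^{1/N}\ge\mu\operatorname{vol}(X)^{1/N}+(1-\mu)\operatorname{vol}(Y)^{1/N}.
\]

\begin{lemma}[Anderson]\label{lem:anderson}
Let $C\subset\mathbb R^N$ be closed and convex with $C=-C$, let $Q$ be a positive definite quadratic form, $a\in\mathbb R^N$, and let $H:[0,\infty)\to[0,\infty)$ be continuous, nonincreasing, and zero for large arguments. Then $K(s)=\int_CH(Q(w-sa))\,dw$ is nonincreasing on $[0,\infty)$.
\end{lemma}

\begin{proof}
For $h>0$ the set $\mathcal E_h=\{w:H(Q(w))>h\}$ is empty or a bounded open ellipsoid centered at $0$, and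
\[
K(s)=\int_0^\infty V_h(s)\,dh,\qquad V_h(s)=\operatorname{vol}(X_s),\quad X_s=C\cap(\mathcal E_h+sa).
\]
It suffices to show $V_h(\kappa s)\ge V_h(s)$ for $0\le\kappa\le1$ and $s\ge0$. Since $C$ and $\mathcal E_h$ are symmetric, $X_{-s}=-X_s$, so $V_h(-s)=V_h(s)$. Since both are convex and $\frac{1+\kappa}2s-\frac{1-\kappa}2s=\kappa s$,
\[
X_{\kappa s}\supseteq\tfrac{1+\kappa}2X_s+\tfrac{1-\kappa}2X_{-s}.
\]
If $X_s$ is empty, $V_h(s)=0$ and there is nothing to prove. Otherwise both sets on the right are nonempty with the same volume $V_h(s)$, and the Brunn--Minkowski inequality gives $V_h(\kappa s)\ge V_h(s)$.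
\end{proof}

\begin{proposition}\label{prop:step}
Let $e,v\in\mathbb C^n$ be orthonormal, $\lambda_0\in[0,1]$, $s_1=\sqrt{1-\lambda_0^2}\,e+\lambda_0v$, and let $s_2,\dots,s_M$ be orthogonal to $e$. Let $\tau_1,\dots,\tau_M>0$, and let $f:\mathbb R\to[0,\infty)$ be $C^1$ with compact support. Then
\[
\int f(\|r\|^2)\,\mathbf 1\{|\langle r,s_j\rangle|\le\tau_j\ \forall j\ge1\}\,dr\ \ge\ \int f(\|r\|^2)\,\mathbf 1\{|\langle r,e\rangle|\le\tau_1,\ |\langle r,s_j\rangle|\le\tau_j\ \forall j\ge2\}\,dr .
\]
\end{proposition}

\begin{proof}
For $j\ge2$ we have $\langle r,s_j\rangle=\langle w,s_j\rangle$, since $s_j\perp e$. So with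
\[
C=\{w\in e^\perp:|\langle w,s_j\rangle|\le\tau_j,\ j\ge2\},
\]
which is closed, convex and symmetric, and $\tau=\tau_1$ in \eqref{eq:G}, the claim is $G(\lambda_0)\ge G(0)$. By Lemma~\ref{lem:deriv} it suffices that $G'\ge0$ on $[0,1)$.

Fix $\lambda\in[0,1)$ and $\omega$ on the unit circle, and for $s\in\mathbb R$ put
\[
K_\omega(s)=\int_CF\big(\tau^2+|y-s\omega|^2/D+\|w'\|^2\big)\,dw
\]
with $D=1-\lambda^2$ held fixed. As $F$ is $C^2$ and vanishes for large arguments, $K_\omega$ is differentiable under the integral. Since $\frac{d}{ds}$ acts on the integrand as $-\omega\cdot\nabla_y$, at $s=\lambda\tau$ we get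
\[
K_\omega'(\lambda\tau)=-\int_C\omega\cdot\nabla_yF(q)\,dw,\qquad\text{so}\qquad G'(\lambda)=-D^{-1}\int_{|x|=\tau}K_\omega'(\lambda\tau)\,d\ell(x).
\]
Lemma~\ref{lem:anderson} in $e^\perp\cong\mathbb R^{2n-2}$, with $Q(w)=|y|^2/D+\|w'\|^2$, $a=\omega v$ and $H(u)=F(\tau^2+u)$, shows that $K_\omega$ is nonincreasing on $[0,\infty)$. Since $\lambda\tau\ge0$, it follows that $K_\omega'(\lambda\tau)\le0$. Hence $G'(\lambda)\ge0$.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If some $\tau_j=0$, both sides are $0$, because correlations have no atoms. So let all $\tau_j>0$.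

\medskip\noindent\emph{Replacing one vector.} Let $V=\operatorname{span}(s_2,\dots,s_M)$. Here $M\le n$ enters: $\dim V\le M-1<n$, so $V^\perp\ne0$. We replace $s_1$ by a unit vector $e\in V^\perp$ as follows.
\begin{itemize}
\item If $s_1\in V^\perp$, take $e=s_1$; nothing changes.
\item If $s_1\in V$, take any unit $e\in V^\perp$, and $v=s_1$, $\lambda_0=1$.
\item Otherwise let $e,v$ be the normalized orthogonal projections of $s_1$ on $V^\perp$ and $V$. Then $s_1=\sqrt{1-\lambda_0^2}\,e+\lambda_0v$, where $\lambda_0\in(0,1)$ is the norm of the projection on $V$.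
\end{itemize}
In the last two cases Proposition~\ref{prop:step} applies. So for every nonnegative $C^1$ function $f$ with compact support, the replacement does not increase the integral of $f(\|r\|^2)$ over the set where $|\langle r,s_j\rangle|\le\tau_j$ for all $j$.

\medskip\noindent\emph{Iteration.} Do this for $s_1,s_2,\dots,s_M$ in turn, each time replacing $s_k$ by a unit vector orthogonal to all other current vectors. A vector replaced earlier is among these other vectors in every later step, so it stays orthogonal to all the others. After $M$ steps the system is orthonormal. By unitary invariance its integral is that of $o_1,\dots,o_M$.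

\medskip\noindent\emph{Localization.} For $\tau=(\tau_1,\dots,\tau_M)$ let $\Phi_s(\tau)=\sigma\{|\langle u,s_j\rangle|\le\tau_j\ \forall j\}$, and define $\Phi_o$ likewise. In polar coordinates we have shown that
\[
\int_0^\infty f(\rho^2)\,\rho^{2n-1}\big[\Phi_s(\tau/\rho)-\Phi_o(\tau/\rho)\big]\,d\rho\ \ge\ 0
\]
for every nonnegative $C^1$ function $f$ with compact support. The bracket is continuous in $\rho>0$, since correlations have no atoms. Letting $f$ run through bumps concentrating at $1$ gives $\Phi_s(\tau)\ge\Phi_o(\tau)$.
\end{proof}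

This also completes the proof of Theorem~\ref{thm:B}, and with it of Conjecture~5.

\section{Optimal value and all optimal signal sets}\label{sec:class}

From now on $p_j=1/M$, $E_j=1$ and $2\le M\le n$. Then all $g_j$ in \eqref{eq:gj} coincide; we write
\[
g_\rho(t)=\mathbb E\,\varphi(\rho^2+1-2\rho t\cos\Theta),\qquad \Phi_s(t)=\sigma\{|\langle u,s_j\rangle|\le t\ \forall j\},
\]
and $\Phi_o$ for orthonormal signals.

\begin{proposition}\label{prop:value}
For every set $s$ of unit signals,
\begin{equation}\label{eq:value}
P_c(s)=\frac{A_n}M\int_0^\infty\rho^{2n-1}\Big[g_\rho(0)+\int_0^1g_\rho'(t)\,(1-\Phi_s(t))\,dt\Big]d\rho .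
\end{equation}
The maximum of $P_c$ is given by \eqref{eq:value} with $\Phi_s$ replaced by
\[
\Phi_o(t)=\sum_{k=0}^M(-1)^k\binom Mk\big(1-kt^2\big)_+^{\,n-1}.
\]
\end{proposition}

\begin{proof}
Let $m(u)=\max_j|\langle u,s_j\rangle|$. Since $g_\rho$ is nondecreasing, \eqref{eq:Pc} reads $P_c=\frac{A_n}M\int_0^\infty\rho^{2n-1}\int_Sg_\rho(m(u))\,d\sigma(u)\,d\rho$. By Lemma~\ref{lem:mono}, $g_\rho$ is finite, convex and nondecreasing on $[0,1]$, hence continuous on $[0,1)$ (monotonicity excludes a jump at $0$) and absolutely continuous on compact subintervals of $[0,1)$. Here $g_\rho'$ may be taken as the right derivative, which is nonnegative. Since $m<1$ almost surely,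
\[
g_\rho(m(u))=g_\rho(0)+\int_0^1g_\rho'(t)\,\mathbf 1\{t<m(u)\}\,dt .
\]
Integrating over $S$ gives \eqref{eq:value}, because $\sigma\{m>t\}=1-\Phi_s(t)$. By Theorem~\ref{thm:B} the maximum is attained for orthonormal signals, and the formula for $\Phi_o$ is inclusion--exclusion with \eqref{eq:simplex}.
\end{proof}

Recall that $\varphi$, being convex and finite, is continuous on $(0,\infty)$. So if $R<\infty$, then, by monotonicity and continuity, $\varphi>0$ exactly on $[0,R^2)$.

\subsection{Large noise range: $R\ge1/\sqrt2$}
Orthonormal sets are optimal by Theorem~\ref{thm:B}. Let $s$ be a set of unit signals that is not orthonormal, so that $c=\max_{i\ne j}|\langle s_i,s_j\rangle|\in(0,1]$. By \eqref{eq:value},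
\begin{equation}\label{eq:diff}
P_c(o)-P_c(s)=\frac{A_n}M\int_0^\infty\rho^{2n-1}\int_0^1g_\rho'(t)\,[\Phi_s(t)-\Phi_o(t)]\,dt\,d\rho ,
\end{equation}
and the integrand is nonnegative by Theorem~\ref{thm:A}. We look for a set of $(\rho,t)$ of positive measure on which both $g_\rho'(t)$ and $\Phi_s(t)-\Phi_o(t)$ are positive. For the second factor it suffices to go where the orthogonal caps are disjoint and the union bound of Subsection~\ref{ss:easy} is strict for $s$. Put
\[
t^*=\sqrt{(1+c)/2}>1/\sqrt2,\qquad I=(1/\sqrt2,\,t^*)\subset(0,1).
\]

\begin{lemma}\label{lem:strictcap}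
$\Phi_s(t)>\Phi_o(t)$ for $t\in I$.
\end{lemma}

\begin{proof}
Since $t^2>\frac12$, the caps $\{|\langle u,o_j\rangle|>t\}$ are disjoint, so $\Phi_o(t)=1-M\beta$ with $\beta$ the measure of one cap. Let $B_j=\{|\langle u,s_j\rangle|>t\}$, again of measure $\beta$. Choose $i\neq j$ with $|\langle s_i,s_j\rangle|=c$ and a phase $\theta$ with $\langle s_i,e^{i\theta}s_j\rangle=c$. Then $u=(s_i+e^{i\theta}s_j)/\sqrt{2+2c}$ is a unit vector with
\[
|\langle u,s_i\rangle|=|\langle u,s_j\rangle|=(1+c)/\sqrt{2+2c}=t^*>t .
\]
So the open set $B_i\cap B_j$ is nonempty and has positive measure. Hence $\sigma(\bigcup_kB_k)<M\beta$, that is, $\Phi_s(t)>1-M\beta=\Phi_o(t)$.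
\end{proof}

The first factor is governed by where $\varphi$ bends. For $\rho>0$ and $0<t<1$ let
\[
J_{\rho,t}=(\rho^2+1-2\rho t,\ \rho^2+1+2\rho t).
\]
Its left end is $(\rho-t)^2+1-t^2>0$. Let $U$ be the set of $(\rho,t)\in(0,\infty)\times(0,1)$ such that $\varphi$ is not affine on $J_{\rho,t}$.

\begin{lemma}\label{lem:U}
The set $U$ is open, and both one-sided derivatives of $g_\rho$ at $t$ are positive for $(\rho,t)\in U$.
\end{lemma}

\begin{proof}
If $\varphi$ is not affine on $J_{\rho,t}$, it is not affine on some compact subinterval, which is contained in $J_{\rho',t'}$ for all $(\rho',t')$ near $(\rho,t)$. So $U$ is open.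

Let $(\rho,t)\in U$, $a=\rho^2+1$, $b=2\rho t$, and let $\psi$ be as in \eqref{eq:psi}. Then $\psi(b)>\psi(0)$: equality would mean $\varphi(a)=\frac12(\varphi(a-b)+\varphi(a+b))$, and a convex function that meets a chord at an interior point is affine along it. As $a-b>0$, $\psi$ is continuous on $[0,b]$, so $\psi(b|\cos\Theta|)>\psi(0)$ for $\Theta$ near $0$. Since $\psi$ is nondecreasing, $g_\rho(t)>\frac12\psi(0)=g_\rho(0)$. By convexity both one-sided derivatives at $t$ are at least $(g_\rho(t)-g_\rho(0))/t>0$.
\end{proof}

\begin{lemma}\label{lem:meets}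
If $R\ge1/\sqrt2$, then $U$ meets $(0,\infty)\times I$.
\end{lemma}

\begin{proof}
\emph{$R=\infty$.} Fix $t\in I$. The open intervals $J_{\rho,t}$, $\rho\ge1$, vary continuously with $\rho$, so those with nearby $\rho$ overlap, and their union is an unbounded interval. If $\varphi$ were affine on each of them, it would be affine on the union. Being nonincreasing and nonnegative, it would be constant on a half-line, and integrability of $\varphi(\|\nu\|^2)$ would force the constant to be $0$. This contradicts $R=\infty$.

\emph{$R<\infty$.} The function $\varphi$ is not affine on any open subinterval of $(0,\infty)$ containing $R^2$, being positive to the left of $R^2$ and zero to the right. If $R>1$, take any $t\in I$ and $\rho=\sqrt{R^2-1}$; then $R^2=\rho^2+1$ is the midpoint of $J_{\rho,t}$. If $1/\sqrt2\le R\le1$, take $t\in I$ and $\rho=t$; then $J_{\rho,t}=(1-t^2,1+3t^2)$ contains $R^2$, because $1-t^2<\frac12\le R^2\le1<1+3t^2$.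
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}\textup{(a)}]
By Lemmas~\ref{lem:U} and \ref{lem:meets}, $U\cap((0,\infty)\times I)$ is open and nonempty. By Lemmas~\ref{lem:strictcap} and \ref{lem:U} the integrand in \eqref{eq:diff} is positive on it. So $P_c(s)<P_c(o)$ for every $s$ that is not orthonormal.
\end{proof}

\subsection{Small noise range: $R<1/\sqrt2$}

\begin{proof}[Proof of Theorem~\ref{thm:C}\textup{(b)}]
Recall that $\varphi>0$ exactly on $[0,R^2)$. Let $\Gamma_j=\{s_je^{i\theta}\}$. If $r$ has distance less than $R$ from $\Gamma_j$, then $\|r-s_je^{i\theta}\|<R$ for a nonempty open set of phases; otherwise for none. So $L_j$ is positive exactly on the open tube $T_j=\{r:\operatorname{dist}(r,\Gamma_j)<R\}$.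

Since $P_c=\frac1M\int\max_jL_j\,dr$ and $\frac1M\int\sum_jL_j\,dr=1$, we have $P_c=1$ if and only if almost everywhere at most one $L_j$ is positive. That is, all $T_i\cap T_j$ with $i\ne j$ are null, and being open, empty. This holds if and only if $\operatorname{dist}(\Gamma_i,\Gamma_j)\ge2R$ for all $i\ne j$: a common point of $T_i$ and $T_j$ gives $\operatorname{dist}(\Gamma_i,\Gamma_j)<2R$ by the triangle inequality, and if $\operatorname{dist}(\Gamma_i,\Gamma_j)<2R$, the midpoint of a closest pair lies in both tubes. Finally
\[
\operatorname{dist}(\Gamma_i,\Gamma_j)^2=\min_{\theta}\big(2-2\operatorname{Re}\langle s_i,e^{i\theta}s_j\rangle\big)=2-2|\langle s_i,s_j\rangle| ,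
\]
so the condition is $|\langle s_i,s_j\rangle|\le1-2R^2$ for all $i\ne j$. Orthonormal sets satisfy it, since $R<1/\sqrt2$. Hence the maximum of $P_c$ is $1$, and it is attained exactly by the sets satisfying the condition.
\end{proof}

\begin{thebibliography}{9}
\bibitem{thesis}
\emph{On The Signal Selection Problem For} (as printed: ON THE SIGNAL SELECTION PROBLEM FOR),
\url{https://thesis.library.caltech.edu/7254/3/Farber_sm_1968.pdf}.
\end{thebibliography}

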